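
\newtheorem{theorem}{Theorem}[section]
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{conjecture}[theorem]{Conjecture}
\theoremstyle{definition}
\newtheorem{example}[theorem]{Example}
\newtheorem{definition}[theorem]{Definition}

\title{Hypercoherent correctness of switching connected\\ MALL proof-structures: a counterexample\\ and the role of bridges}


\begin{abstract}
A proof-structure of cut-free, unit-free multiplicative-additive linear logic is semantically correct if its interpretation is a hyperclique for every hypercoherent interpretation of the atoms. Pagani conjectured that a semantically correct proof-structure with switching connected slices is the translation of a sequent calculus proof. We give a counterexample with six occurrences of $\&$ and no $\bindnasrepma$, all of whose slices are trees. A single atom suffices, fixing any one $\&$ of it to either argument yields a correct proof-structure, and there are counterexamples with every number $n\ge 6$ of occurrences of $\&$. In the positive direction we show that a failure of the conjecture requires a path of a specific kind, a bridge, between two occurrences of $\&$, and that the conjecture holds for sequents with at most two occurrences of $\&$.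
\end{abstract}

\section{Introduction}

A sequent calculus proof records the order in which its rules are applied, even when this order is irrelevant. In multiplicative-additive linear logic (MALL) without units, what remains after forgetting the order is a finite family of matchings between literals, one matching for each way of choosing one argument of every $\&$. Following Hughes and van Glabbeek \cite{HvG}, we call such a family a \emph{proof-structure}, whether or not it comes from a proof. Those that come from a cut-free proof are called \emph{correct}.

A denotational model offers a test for correctness. A proof-structure $\theta$ can be evaluated without knowing any proof: label matched literals by the same point, propagate the labels down to the conclusions, and collect the resulting tuples in a set $\llbracket\theta\rrbracket$. In the hypercoherent spaces of Ehrhard, the set obtained from a correct $\theta$ is a hyperclique, for every interpretation of the atoms. We call $\theta$ \emph{semantically correct} if $\llbracket\theta\rrbracket$ is always a hyperclique. Does semantic correctness imply correctness?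

In general it does not (Pagani \cite{Pagani}), and one reason is visible in a tiny case. Consider the sequent $\vdash p,p^\perp,q,q^\perp$ with the single matching $\{p,p^\perp\},\{q,q^\perp\}$. It has no proof. But its interpretation is the set of all tuples $(x,x,y,y)$. In a subset with at least two elements, $x$ or $y$ varies, and a finite set with at least two points is strictly coherent either in a space or in its dual. As we shall recall, this is all that a hyperclique asks for. The defect of this example is that the graph formed by the matching is disconnected. The natural remedy is to require connectedness of the graph $G_\lambda$, the \emph{slice}, attached to each matching $\lambda$.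

\begin{conjecture}[Pagani \cite{Pagani}]\label{conj}
Let $\theta$ be a proof-structure all of whose slices are switching connected. If $\theta$ is semantically correct, then $\theta$ is correct.
\end{conjecture}

We take the conjecture from \cite{Source}; precise definitions are in Section~\ref{sec:defs}. It is plausible. The semantics detects every switching cycle in a slice (Lemma~\ref{lem:acyclic}), and it also detects every bad interaction between slices in which no bridge is involved (Theorem~\ref{thm:bridge}). Nevertheless the conjecture is false.

\paragraph{The idea.} The connective $\&$ creates strict coherence: a set of labels containing both tags of a $\&$ is strictly coherent. The connective $\oplus$ does the opposite. In a tensor of a $\&$ and a $\oplus$, a varying $\oplus$ hides the effect of the $\&$. Suppose now that a conclusion is a tensor $w_1\otimes w_2$ of two occurrences of $\&$. Whenever both vary, the tensor is strictly coherent and the semantics is satisfied; it need not decide which of $w_1,w_2$ is responsible. A proof has to decide, since its last rule must split the sequent somewhere. We attach to such a tensor four gadgets of the form $(p\& p)\otimes(q\oplus q)$, whose $\oplus$'s are controlled by Boolean functions. The functions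 are arranged in a cycle, so that no rule can come first, but as soon as one bit is fixed, a cascade starts which decides everything.

\paragraph{Results.} The counterexample is Theorem~\ref{thm:main}. Theorem~\ref{thm:strong} strengthens it: one atom suffices, fixing any single $\&$ to either argument restores correctness, and every number $n\ge6$ of occurrences of $\&$ is possible. Theorem~\ref{thm:bridge} shows that in a semantically correct proof-structure with switching connected slices the correctness criterion of \cite{HvG} can fail only where two varying $\&$'s are joined by a path called a bridge, such as $w_1,\,w_1\otimes w_2,\,w_2$ above. Theorem~\ref{thm:two} shows that the conjecture holds for sequents with at most two occurrences of $\&$. The cases of three, four and five occurrences are not settled here.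

\section{Proof-structures and hypercoherent spaces}\label{sec:defs}

\subsection{Proof-structures}

Formulas are built from literals $p,p^\perp$ ($p$ an atom) with $\otimes,\bindnasrepma,\oplus,\&$; negation is given by De Morgan duality. The connectives $\oplus$ and $\&$ are called additive. The two arguments of a connective are numbered $0$ and $1$. A sequent $\vdash\Gamma=\ \vdash A_1,\dots,A_n$ is a finite list of formulas, its \emph{conclusions}; exchange is implicit. A formula is identified with its parse tree, drawn with the root at the bottom and the literal occurrences as leaves. The edge from an occurrence $X$ down to its parent is the \emph{output edge} of $X$, and the edges from $X$ up to its arguments are its \emph{argument edges}. Conclusions have no output edge.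

The cut-free rules are: the axiom $\vdash p,p^\perp$; from $\vdash\Gamma,A$ and $\vdash\Delta,B$ infer $\vdash\Gamma,\Delta,A\otimes B$; from $\vdash\Gamma,A,B$ infer $\vdash\Gamma,A\bindnasrepma B$; from $\vdash\Gamma,A_i$ infer $\vdash\Gamma,A_0\oplus A_1$ (rule $\oplus_i$); from $\vdash\Gamma,A$ and $\vdash\Gamma,B$ infer $\vdash\Gamma,A\& B$.

An \emph{additive resolution} of $\Gamma$ is obtained by repeatedly deleting one of the two argument subtrees of each remaining additive occurrence. A \emph{$\&$-resolution} is obtained in the same way, but deleting arguments of the remaining $\&$ occurrences only; every remaining $\oplus$ keeps both arguments. An \emph{axiom link} is an unordered pair consisting of an occurrence of an atom $p$ and an occurrence of $p^\perp$. A \emph{linking} $\lambda$ on $\Gamma$ is a set of pairwise disjoint axiom links whose leaves are exactly the leaves of some additive resolution; this resolution is determined by $\lambda$ and is denoted $\Gamma\restriction\lambda$. We say that $\lambda$ \emph{lies on} a $\&$-resolution $R$ if $\Gamma\restriction\lambda$ is obtained from $R$ by deleting $\oplus$ arguments. An occurrence is \emph{retained} by $\lambda$ if it belongs to $\Gamma\restriction\lambda$.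

\begin{definition}
A \emph{proof-structure} on $\Gamma$ is a set $\theta$ of linkings on $\Gamma$ such that every $\&$-resolution of $\Gamma$ has exactly one linking of $\theta$ lying on it.
\end{definition}

The \emph{slice} of $\lambda$ is the graph $G_\lambda$ whose vertices are the occurrences of $\Gamma\restriction\lambda$ and whose edges are the parse edges from each compound occurrence to each retained argument, together with one edge for each axiom link of $\lambda$. A \emph{switching} of $G_\lambda$ deletes one of the two argument edges of every $\bindnasrepma$ occurrence. The slice is \emph{switching connected} if all its switchings are connected. Paths and cycles are always simple. A path or cycle in $G_\lambda$ is called \emph{switching} if it does not contain both argument edges of a $\bindnasrepma$, that is, if it survives in some switching.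

The \emph{translation} of a cut-free proof into a set of linkings is defined inductively. An axiom gives its one-link linking. The rules $\bindnasrepma$ and $\oplus_i$ keep the linkings of the premise. A $\otimes$-rule with premise translations $\theta_1,\theta_2$ gives $\{\lambda_1\cup\lambda_2:\lambda_i\in\theta_i\}$, and a $\&$-rule gives $\theta_1\cup\theta_2$. A set of linkings is \emph{correct} if it is the translation of a cut-free proof.

A set $\Lambda$ of linkings \emph{toggles} an additive occurrence if both its arguments are retained, each by some member of $\Lambda$.

\begin{lemma}\label{lem:toggle}
Two distinct linkings $\lambda,\lambda'$ of a proof-structure toggle some $\&$.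
\end{lemma}
\begin{proof}
If not, $\lambda$ and $\lambda'$ agree at every $\&$ retained by both. Choose at each $\&$ the argument kept by $\lambda$ or $\lambda'$ if one of them retains the $\&$, and any argument otherwise. Both linkings lie on the resulting $\&$-resolution, contradicting uniqueness.
\end{proof}

\subsection{Hypercoherent spaces}

A \emph{hypercoherent space} $X$ consists of a set $|X|$, the \emph{web}, and a set $\mathcal H(X)$ of nonempty finite subsets of $|X|$ containing all singletons. A \emph{hyperclique} of $X$ is a subset of $|X|$ all of whose nonempty finite subsets lie in $\mathcal H(X)$. The constructions are as follows.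
\begin{itemize}
\item $X^\perp$ has web $|X|$, and $u\in\mathcal H(X^\perp)$ iff $u$ is a singleton or $u\notin\mathcal H(X)$ (for $u$ nonempty and finite). Hence $X^{\perp\perp}=X$.
\item $X\otimes Y$ has web $|X|\times|Y|$, and $u\in\mathcal H(X\otimes Y)$ iff its two projections are in $\mathcal H(X)$ and $\mathcal H(Y)$. Dually, $X\bindnasrepma Y=(X^\perp\otimes Y^\perp)^\perp$.
\item $X_0\oplus X_1$ has web $\{0\}\times|X_0|\cup\{1\}\times|X_1|$, and its hypercoherence consists of the sets $\{c\}\times Z$ with $Z\in\mathcal H(X_c)$. Dually, $X_0\& X_1=(X_0^\perp\oplus X_1^\perp)^\perp$.
\end{itemize}

It is convenient to use four words. Let $Z\subseteq|X|$ be nonempty and finite. It is \emph{coherent} in $X$ if $Z\in\mathcal H(X)$ and \emph{incoherent} if $Z\in\mathcal H(X^\perp)$; it is \emph{strictly} coherent or incoherent if moreover it has at least two elements. By the definition of $X^\perp$, every $Z$ is exactly one of the following: a singleton, strictly coherent, strictly incoherent. So ``incoherent'' means ``not strictly coherent'', ``coherent'' means ``not strictly incoherent'', and passing to $X^\perp$ exchanges the two notions. Note that the definitions of $\otimes$ and $\bindnasrepma$, and of $\oplus$ and $\&$, are obtained from each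 other by this exchange.

\begin{lemma}[coherence calculus]\label{lem:calc}
Sets below are nonempty and finite.
\begin{itemize}
\item[(C1)] In a tensor: a set is coherent iff both projections are coherent, and strictly so iff moreover one of them is strictly coherent. If one projection is strictly incoherent, the set is strictly incoherent. If both projections are incoherent, the set is incoherent.
\item[(C2)] In a par: a set is incoherent iff both projections are incoherent, and strictly so iff moreover one of them is strictly incoherent. It is strictly coherent iff some projection is strictly coherent.
\item[(C3)] In $X_0\oplus X_1$ and in $X_0\& X_1$: the set $\{c\}\times Z$ is (strictly) coherent or incoherent iff $Z$ is so in $X_c$. A set meeting both components is strictly incoherent in $X_0\oplus X_1$ and strictly coherent in $X_0\& X_1$.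
\item[(C4)] In $A_1\bindnasrepma\cdots\bindnasrepma A_n$: a set is strictly coherent iff its projection on some $A_l$ is strictly coherent.
\end{itemize}
\end{lemma}
\begin{proof}
(C1) The first sentence is the definition, together with the fact that a set of pairs is a singleton iff both its projections are. If a projection is strictly incoherent, it is not coherent, so the set is not coherent, hence strictly incoherent. For the last sentence: if the set is not a singleton, one of its projections is not a singleton, hence strictly incoherent, and the previous sentence applies. (C2) The first sentence is dual to the first sentence of (C1); the second is the negation of the first equivalence. (C3) For $\oplus$ this is the definition: a set meeting both components is not coherent. For $\&$ use duality. (C4) follows from (C2) by induction on $n$.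
\end{proof}

\subsection{Interpretation}

An \emph{interpretation} assigns a hypercoherent space $\llbracket p\rrbracket$ to each atom; it is extended by $\llbracket p^\perp\rrbracket=\llbracket p\rrbracket^\perp$ and by the constructions above, and $\llbracket\vdash A_1,\dots,A_n\rrbracket=\llbracket A_1\rrbracket\bindnasrepma\cdots\bindnasrepma\llbracket A_n\rrbracket$. An \emph{experiment} on a linking $\lambda$ labels the occurrences of $\Gamma\restriction\lambda$: both ends of an axiom link on $p$ get the same freely chosen point of $|\llbracket p\rrbracket|$; a $\otimes$ or $\bindnasrepma$ whose arguments have labels $a,b$ gets $(a,b)$; an additive occurrence whose retained argument is number $c$ and has label $a$ gets $(c,a)$. We call $c$ the \emph{tag} of this label. Let $\llbracket\lambda\rrbracket$ be the set of all resulting tuples of labels of $A_1,\dots,A_n$, and $\llbracket\theta\rrbracket=\bigcup_{\lambda\in\theta}\llbracket\lambda\rrbracket$. The proof-structure $\theta$ is \emph{semantically correct} if $\llbracket\theta\rrbracket$ is a hyperclique of $\llbracket\vdash\Gamma\rrbracket$ for every interpretation. By (C4) this can be restated as follows.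

\medskip
\noindent\textbf{Projection test.} \emph{$\theta$ is semantically correct iff, for every interpretation, every finite $u\subseteq\llbracket\theta\rrbracket$ with at least two elements has a strictly coherent projection on some conclusion.}
\medskip

It is known that correct proof-structures are semantically correct.

\section{What a $\oplus$ can hide}\label{sec:gadget}

This section motivates the counterexample. The proofs in Section~\ref{sec:counter} do not depend on it.

\subsection{One gadget}

\begin{example}\label{ex:one}
Let $D=(p\& p)\otimes(q\oplus q)$ and $\Gamma=p^\perp,D,q^\perp$. For a function $f:\{0,1\}\to\{0,1\}$ let $\lambda_a$ ($a=0,1$) link $p^\perp$ to the $p$ in argument $a$ of $p\& p$, and $q^\perp$ to the $q$ in argument $f(a)$ of $q\oplus q$. Then $\theta=\{\lambda_0,\lambda_1\}$ is a proof-structure, its slices are trees, and $\llbracket\theta\rrbracket$ consists of the tuples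
\[
p^\perp:\ x,\qquad D:\ \big((a,x),(f(a),y)\big),\qquad q^\perp:\ y .
\]

\emph{$f$ constant.} Then $\theta$ is correct: the last rule is $\otimes$, with premises $\vdash p\& p,p^\perp$ and $\vdash q\oplus q,q^\perp$. Let us also see the semantics at work. Let $u$ be a nonempty finite set of tuples without strictly coherent projection, and $X,Y$ the sets of its $x$'s and $y$'s. From the conclusion $q^\perp$ we see that $Y$ is incoherent in $\llbracket q\rrbracket^\perp$, so coherent in $\llbracket q\rrbracket$, and the projection of $u$ on $q\oplus q$ is coherent. By (C1) the projection on $p\& p$ cannot be strictly coherent. Hence $a$ does not vary on $u$, and $X$ is incoherent in $\llbracket p\rrbracket$. From the conclusion $p^\perp$, $X$ is also coherent in $\llbracket p\rrbracket$, so $X$ is a singleton. Now the projection on $D$ is coherent, hence a singleton, and so is $u$.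

\emph{$f(a)=a$.} Fix $x,y$ and let $a$ vary. On $D$, the factor $p\& p$ is strictly coherent but the factor $q\oplus q$ is strictly incoherent, so $D$ is strictly incoherent by (C1). The other projections are singletons. So $\theta$ is not semantically correct.
\end{example}

We say informally that the gadget $D$ is \emph{live} on a set of tuples if $f$ is constant there. On a set of tuples without strictly coherent projection, a live gadget forbids its bit $a$ to vary and forces $X$ to be incoherent in $\llbracket p\rrbracket$. A gadget whose $f$ varies may be silent. Of course $f$ may depend on bits other than $a$, and then several gadgets may hide one another.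

\subsection{Gadgets alone are not enough}

A \emph{face} $F$ of a cube $\{0,1\}^N$ is obtained by fixing some of the coordinates; its \emph{free set} $T$ is the set of the other coordinates.

\begin{example}\label{ex:alone}
Join $n\ge1$ gadgets by a plain tensor. That is, take functions $f_0,\dots,f_{n-1}:\{0,1\}^n\to\{0,1\}$ of $v=(a_0,\dots,a_{n-1})$ and the sequent consisting of $p_0^\perp\otimes\cdots\otimes p_{n-1}^\perp$ and, for each $k<n$, of $D_k=(p_k\& p_k)\otimes(q_k\oplus q_k)$ and $q_k^\perp$. Let $\lambda_v$ link $p_k^\perp$ to argument $a_k$ of $p_k\& p_k$, and $q_k^\perp$ to argument $f_k(v)$ of $q_k\oplus q_k$. Then $\{\lambda_v\}$ is no counterexample: if it is semantically correct, it is correct.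

To see this, we first claim that every face $F$ with $T\ne\emptyset$ has some $a_k\in T$ with $f_k$ constant on $F$. Suppose not. Fix points $x_k,y_k$ for all $k$, the same for every $v$, and let $u$ consist of the resulting tuples of the $\lambda_v$, $v\in F$. Only the projections on the $D_k$ can be non-singletons. If $a_k\in T$, then $f_k$ varies on $F$, and the projection on $D_k$ is strictly incoherent. If $a_k\notin T$, the projection on $p_k\& p_k$ is a singleton and that on $q_k\oplus q_k$ is a singleton or strictly incoherent, so the projection on $D_k$ is incoherent. This contradicts the projection test.

Now we build a proof from the bottom. By the claim for the full cube some $f_k$ is constant. Let the last rule be the $\otimes$-rule for $D_k$ with right premise $\vdash q_k\oplus q_k,q_k^\perp$, and let a $\&$-rule on $p_k\& p_k$ conclude the left premise. In the branch $a_k=c$ the sequent has $p_k$ in place of $D_k,q_k^\perp$, and the remaining linkings are indexed by the face $a_k=c$. Repeat. On each face reached, the free coordinates are those of the gadgets not yet treated, so the claim supplies the next one. At the end $\vdash p_0^\perp\otimes\cdots\otimes p_{n-1}^\perp,p_0,\dots,p_{n-1}$ is derived by tensor rules from axioms.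
\end{example}

The example shows what to change: the claim must be allowed to fail on the full cube. Two $\&$'s under a tensor do this.

\subsection{Two $\&$'s under a tensor}\label{ssec:design}

Take four gadgets and replace the plain tensor by $t=(A\& A)\otimes(B\& B)$ with $A=p_0^\perp\otimes p_2^\perp$ and $B=p_1^\perp\otimes p_3^\perp$. There are two more bits $i,j$, the arguments kept in $A\& A$ and $B\& B$. Consider a set of tuples without strictly coherent projection. The bits $i$ and $j$ cannot both vary on it, because then the projection on $t$ is strictly coherent, whatever the functions $f_k$ are. If $i$ varies and $j$ does not, then the projection on $A\& A$ is strictly coherent, and that on $t$ is so too as soon as the projection on $B\& B$ is coherent; the gadgets $D_1$ and $D_3$ guarantee this if they are live. So semantic correctness will follow from the following property of the functions $f_k$: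
\begin{quote}
(I) on every face whose free set $T$ is nonempty and does not contain both $i$ and $j$, either some $f_k$ with $a_k\in T$ is constant, or $i\in T$ and $f_1,f_3$ are constant, or $j\in T$ and $f_0,f_2$ are constant.
\end{quote}
On the other hand, the last rule of a proof must introduce some $D_k$, which requires $f_k$ to be constant, or $t$, which requires that $f_0,f_2$ be unaffected by $j,a_1,a_3$ and $f_1,f_3$ by $i,a_0,a_2$. So incorrectness will follow from:
\begin{quote}
(II) no $f_k$ is constant, and $f_0$ depends on $a_1$.
\end{quote}
We now exhibit four functions satisfying both.

\section{The counterexample}\label{sec:counter}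

\subsection{The proof-structure}

Indices $k$ are taken modulo $4$. With atoms $p_k,q_k$ ($k=0,1,2,3$) put
\[
A=p_0^\perp\otimes p_2^\perp,\quad B=p_1^\perp\otimes p_3^\perp,\quad t=(A\& A)\otimes(B\& B),\quad D_k=(p_k\& p_k)\otimes(q_k\oplus q_k),
\]
\[
\Gamma\;=\;t,\;D_0,D_1,D_2,D_3,\;q_0^\perp,q_1^\perp,q_2^\perp,q_3^\perp .
\]
Write $w_1=A\& A$ and $w_2=B\& B$ for the two $\&$'s in $t$. The six $\&$'s are not nested, so the $\&$-resolutions correspond to the vectors $v=(i,j,a_0,a_1,a_2,a_3)\in\{0,1\}^6$, where $i,j,a_k$ are the arguments kept at $w_1$, $w_2$, $p_k\& p_k$. Define
\begin{align*}
f_0(v)=1&\iff i=1,\ a_1=a_2=1,\ a_3=0;\\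
f_1(v)=1&\iff j=1,\ a_2=a_3=1,\ a_0=0;\\
f_2(v)=1&\iff i=0,\ a_3=a_0=1,\ a_1=0;\\
f_3(v)=1&\iff j=0,\ a_0=a_1=1,\ a_2=0.
\end{align*}
Uniformly: let $e_0,e_1,e_2,e_3$ be the conditions $i=1$, $j=1$, $i=0$, $j=0$; then $f_k(v)=1$ iff $e_k$ holds, $a_{k+1}=a_{k+2}=1$ and $a_{k+3}=0$.

Let $\lambda_v$ consist, for each $k$, of
\begin{itemize}
\item the link between the $p_k$ in argument $a_k$ of $p_k\& p_k$ and the $p_k^\perp$ in copy $i$ of $A$ (for $k$ even) or copy $j$ of $B$ (for $k$ odd);
\item the link between the $q_k$ in argument $f_k(v)$ of $q_k\oplus q_k$ and the conclusion $q_k^\perp$.
\end{itemize}
Let $\theta=\{\lambda_v:v\in\{0,1\}^6\}$.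

\begin{theorem}\label{thm:main}
$\theta$ is a proof-structure, every slice of $\theta$ is switching connected, and $\theta$ is semantically correct, but $\theta$ is not correct. Hence Conjecture~\ref{conj} is false.
\end{theorem}

The first two assertions are immediate. The linking $\lambda_v$ retains an argument of each of the six $\&$'s, so it lies on the $\&$-resolution $v$ and on no other. As there is no $\bindnasrepma$, $G_{\lambda_v}$ is its only switching. It is connected, even a tree: the tree of $t$ is joined to that of each $D_k$ by exactly one $p_k$-link, and the tree of $D_k$ to $q_k^\perp$ by one $q_k$-link. The remaining two assertions are proved in the next three subsections.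

\subsection{The cascade}

Each $f_k$ takes both values and does not depend on $a_k$; $f_0,f_2$ do not depend on $j$, and $f_1,f_3$ do not depend on $i$. Moreover every value of every coordinate kills some of the functions:
\begin{itemize}
\item[(V0)] $a_m=0\Rightarrow f_{m-1}=f_{m-2}=0$, because $f_{m-1}=1$ and $f_{m-2}=1$ both require $a_m=1$;
\item[(V1)] $a_m=1\Rightarrow f_{m+1}=0$, because $f_{m+1}=1$ requires $a_{m+4}=a_m=0$;
\item[(V2)] $i=1\Rightarrow f_2=0$;\quad $i=0\Rightarrow f_0=0$;\quad $j=1\Rightarrow f_3=0$;\quad $j=0\Rightarrow f_1=0$.
\end{itemize}

The situation has a cyclic symmetry. Define $\tau(v)=v'$ by $a'_{k+1}=a_k$, $j'=i$, $i'=1-j$. Then $e_{k+1}(\tau v)\Leftrightarrow e_k(v)$ for all $k$: indeed $j'=1$ iff $i=1$, $i'=0$ iff $j=1$, $j'=0$ iff $i=0$, and $i'=1$ iff $j=0$. Hence $f_{k+1}(\tau v)=f_k(v)$.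

Faces and free sets are as in Section~\ref{sec:gadget}: a face $F\subseteq\{0,1\}^6$ is obtained by fixing some of the coordinates, and its free set $T$ consists of the others.

\begin{lemma}\label{lem:comb}
Let $F\subseteq\{0,1\}^6$ be a face with free set $T\ne\emptyset$, $\{i,j\}\not\subseteq T$. Then one of the following holds:
\begin{itemize}
\item[(a)] some $a_k\in T$ has $f_k$ constant on $F$;
\item[(b)] $i\in T$, and $f_1,f_3$ are constant on $F$;
\item[(c)] $j\in T$, and $f_0,f_2$ are constant on $F$.
\end{itemize}
\end{lemma}
\begin{proof}
The symmetry $\tau$ preserves (a) and exchanges (b) and (c). One of $i,j$ is fixed on $F$. Since $\tau$ turns $i=0$ into $j=0$, $j=0$ into $i=1$, and $i=1$ into $j=1$, we may assume that $j=1$ on $F$. Then $f_3=0$ on $F$ by (V2). Assume that (a) fails. Then $a_k\notin T$ whenever $f_k$ is constant on $F$; in particular $a_3\notin T$. We derive (b) or a contradiction.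

\emph{Case $a_3=0$.} By (V0), $f_2=f_1=0$, so $a_2,a_1\notin T$ and $T\subseteq\{i,a_0\}$. If $i\in T$, then (b) holds. Otherwise $T=\{a_0\}$, and $f_0$, which does not depend on $a_0$, is constant; so (a) holds, a contradiction.

\emph{Case $a_3=1$.} By (V1), $f_0=0$, so $a_0\notin T$. If $a_0=0$, then $f_2=0$ by (V0), so $a_2\notin T$. Now $j,a_2,a_3,a_0$ are all fixed, so $f_1$ is constant and $a_1\notin T$. Hence $T=\{i\}$ and (b) holds. If $a_0=1$, then $f_1=0$ by (V1), so $a_1\notin T$ and $T\subseteq\{i,a_2\}$. If $i\in T$, then (b) holds. Otherwise $T=\{a_2\}$, and $f_2$, which does not depend on $a_2$, is constant; so (a) holds, a contradiction.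
\end{proof}

\subsection{Semantic correctness}\label{ssec:sem}

Fix an interpretation. The set $\llbracket\lambda_v\rrbracket$ consists of the tuples with components
\[
t:\ \big((i,(x_0,x_2)),(j,(x_1,x_3))\big),\qquad D_k:\ \big((a_k,x_k),(f_k(v),y_k)\big),\qquad q_k^\perp:\ y_k,
\]
with $x_k\in|\llbracket p_k\rrbracket|$ and $y_k\in|\llbracket q_k\rrbracket|$ arbitrary. A tuple determines $v$ through its tags.

Let $u\subseteq\llbracket\theta\rrbracket$ be finite with at least two elements, and suppose for contradiction that no projection of $u$ on a conclusion is strictly coherent. Let $V$ be the set of vectors $v$ of the elements of $u$, let $T$ be the set of coordinates not constant on $V$, and let $F\supseteq V$ be the face with free set $T$. Let $X_k,Y_k$ be the sets of points $x_k,y_k$ occurring in $u$. From the conclusion $q_k^\perp$ we see that $Y_k$ is incoherent in $\llbracket q_k\rrbracket^\perp$, that is, coherent in $\llbracket q_k\rrbracket$.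

\medskip
\noindent\textbf{Claim.} \emph{If $f_k$ is constant on $V$, then $a_k\notin T$ and $X_k$ is coherent in $\llbracket p_k\rrbracket^\perp$.}
\medskip

Indeed, the projection on $q_k\oplus q_k$ is $\{f_k\}\times Y_k$, which is coherent. If the projection on $p_k\& p_k$ were strictly coherent, so would be that on $D_k$ by (C1). So the projection on $p_k\& p_k$ is incoherent. By (C3) it does not contain both tags, so $a_k\notin T$, and $X_k$ is incoherent in $\llbracket p_k\rrbracket$. This proves the Claim.

\begin{itemize}
\item \emph{$i,j\in T$.} The projections on $w_1$ and $w_2$ are strictly coherent by (C3), so the projection on $t$ is strictly coherent, a contradiction.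
\item \emph{$T\ne\emptyset$ and $\{i,j\}\not\subseteq T$.} Apply Lemma~\ref{lem:comb} to $F$; what is constant on $F$ is constant on $V$. Alternative (a) contradicts the Claim. In alternative (b), $X_1$ and $X_3$ are coherent in $\llbracket p_1\rrbracket^\perp$ and $\llbracket p_3\rrbracket^\perp$ by the Claim, so the set of pairs $(x_1,x_3)$ occurring in $u$ is coherent in $\llbracket B\rrbracket$ by (C1). Since $j\notin T$, the projection on $w_2$ is coherent. Since $i\in T$, the projection on $w_1$ is strictly coherent. Hence the projection on $t$ is strictly coherent, a contradiction. Alternative (c) is the same with $w_1,w_2$ exchanged: $X_0,X_2$ are coherent in $\llbracket p_0\rrbracket^\perp,\llbracket p_2\rrbracket^\perp$ and $i\notin T$, so the projection on $w_1$ is coherent, while that on $w_2$ is strictly coherent.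
\item \emph{$T=\emptyset$.} All $f_k$ are constant on $V$, so by the Claim each $X_k$ is coherent in $\llbracket p_k\rrbracket^\perp$ and the projection on $t$ is coherent. Not being strictly coherent, it is a singleton, so each $x_k$ is constant on $u$. Then the projection on $D_k$ has a singleton and the coherent set $\{f_k\}\times Y_k$ as its projections, so it is coherent, hence a singleton, and $y_k$ is constant. Thus $u$ is a singleton, a contradiction.
\end{itemize}

So the projection test is passed, and $\theta$ is semantically correct.

\subsection{Incorrectness}\label{ssec:incorrect}

Suppose that $\theta$ is the translation of a cut-free proof. Its last rule is not an axiom, and the compound conclusions are all tensors, so the last rule is a $\otimes$-rule and $\theta=\{\lambda\cup\mu:\lambda\in\theta_1,\mu\in\theta_2\}$, where $\theta_1,\theta_2$ are the translations of the two premises. Every axiom link lies inside one premise.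

\emph{The principal formula is $D_k$}, with premises $\vdash p_k\& p_k,\Gamma_1$ and $\vdash q_k\oplus q_k,\Gamma_2$. The $q_k$-links force $q_k^\perp\in\Gamma_2$. The $p_k$-links force $t\in\Gamma_1$; then, for $l\ne k$, the $p_l$-links force $D_l\in\Gamma_1$ and the $q_l$-links force $q_l^\perp\in\Gamma_1$. So $\Gamma_2$ is just $q_k^\perp$. A cut-free proof of $\vdash q_k\oplus q_k,q_k^\perp$ is an axiom followed by one $\oplus$-rule, so $\theta_2$ has a single linking and $f_k$ is constant. This is false.

\emph{The principal formula is $t$}, with premises $\vdash w_1,\Gamma_1$ and $\vdash w_2,\Gamma_2$. The links force $D_0,D_2,q_0^\perp,q_2^\perp\in\Gamma_1$ and $D_1,D_3,q_1^\perp,q_3^\perp\in\Gamma_2$. In the order $(i,j,a_0,a_1,a_2,a_3)$ put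
\[
v=(1,1,0,1,1,0),\qquad v'=(1,1,0,0,1,0),
\]
so that $f_0(v)=1$ and $f_0(v')=0$. Write $\lambda_v=\lambda\cup\mu$ and $\lambda_{v'}=\lambda'\cup\mu'$ with $\lambda,\lambda'\in\theta_1$ and $\mu,\mu'\in\theta_2$. Then $\lambda\cup\mu'\in\theta$ has $i=1$, $a_0=0$, $a_2=1$ from $\lambda$ and $j=1$, $a_1=0$, $a_3=0$ from $\mu'$, so it lies on the $\&$-resolution $v'$. But it links $q_0^\perp$ to argument $1$ of $q_0\oplus q_0$, whereas $\lambda_{v'}$ links it to argument $0$. So two linkings of $\theta$ lie on $v'$, a contradiction. This completes the proof of Theorem~\ref{thm:main}.

\section{Sharpening the counterexample}\label{sec:strong}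

For a $\&$ occurrence $w$ of $\Gamma$ and $c\in\{0,1\}$, fixing $w$ to its argument $c$ means replacing $w$ by this argument in $\Gamma$ and restricting $\theta$ to the linkings that retain it.

\begin{theorem}\label{thm:strong}
Let $\Gamma,\theta$ be as in Section~\ref{sec:counter}.
\begin{itemize}
\item[(1)] Theorem~\ref{thm:main} remains true if all atoms $p_k,q_k$ are replaced by one atom.
\item[(2)] For each of the six $\&$'s of $\Gamma$ and each of its two arguments, fixing this $\&$ to this argument yields a correct proof-structure.
\item[(3)] For every $n\ge6$ there is a proof-structure on a sequent with exactly $n$ occurrences of $\&$ which is semantically correct and has switching connected slices, but is not correct.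
\end{itemize}
\end{theorem}

\begin{proof}[Proof of (1)]
An interpretation of the one-atom version is an interpretation of the original in which all atoms have equal values, and the sets $\llbracket\theta\rrbracket$ coincide. The other parts of the proof use only the positions of links and formulas, not the names of the atoms.
\end{proof}

\begin{proof}[Proof of (3)]
Let $H_0=q_0^\perp$ and $H_{m+1}=q_0^\perp\& H_m$. The case $n=6$ is Theorem~\ref{thm:main}; for $n=6+m$ with $m\ge1$ replace the conclusion $q_0^\perp$ of $\Gamma$ by $H_m$, and let $\theta_m$ contain, for each $v$ and each leaf of $H_m$, the copy of $\lambda_v$ which uses this leaf in place of $q_0^\perp$. A $\&$-resolution of the new sequent is given by $v$ and a leaf of $H_m$, so $\theta_m$ is a proof-structure. Its slices are trees: the leaf is prolonged by a path down to $H_m$.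

\emph{Semantic correctness.} Let $u\subseteq\llbracket\theta_m\rrbracket$ be finite with at least two elements. If some $\&$ of $H_m$ carries both tags in $u$, consider the lowest one. Its set of labels is strictly coherent, the tags below it are constant, and so the projection on $H_m$ is strictly coherent by (C3). Otherwise all tags in $H_m$ are constant on $u$. Deleting them turns $u$ into a subset of $\llbracket\theta\rrbracket$ of the same size, which has a strictly coherent projection by Section~\ref{ssec:sem}. By (C3) the corresponding projection of $u$ is strictly coherent.

\emph{Incorrectness.} Suppose $\theta_m$ is the translation of a proof. As $H_m$ is not a literal, it is in no axiom; so, going up from the root, each copy of the conclusion $H_m$ is eventually introduced by a $\&$-rule. Replace each such rule by the subproof of its premise containing the left argument $q_0^\perp$, and replace $H_m$ by $q_0^\perp$ below. By induction along the rules, the result is a proof of $\vdash\Gamma$ whose translation consists of the linkings of $\theta_m$ that retain the left argument of $H_m$. These are the $\lambda_v$. So $\theta$ would be correct, contradicting Theorem~\ref{thm:main}.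
\end{proof}

The proof of (2) builds sequent proofs by the procedure of Example~\ref{ex:alone}, supplemented by a rule for $t$. For a face $F$ with free set $T$ and a set $K\subseteq\{0,1,2,3\}$ with $a_k\notin T$ for all $k\in K$, let $\Gamma_F^K$ be obtained from $\Gamma$ by fixing the $\&$'s not in $T$ as in $F$ and then replacing $D_k,q_k^\perp$ by $p_k$ for each $k\in K$. Let $\theta_F^K$ be the set of linkings on $\Gamma_F^K$ induced by the $\lambda_v$, $v\in F$: for $k\in K$ the $q_k$-link is dropped and the $p_k$-link ends at the new conclusion $p_k$. Assertion (2) says that $\theta_F^\emptyset$ is correct for each face $F$ obtained by fixing exactly one coordinate.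

\begin{lemma}[peeling]\label{lem:peel}
Let $k\notin K$ and let $f_k$ be constant on $F$. If $\theta_{F'}^{K\cup\{k\}}$ is correct for every nonempty face $F'=F\cap\{a_k=c\}$, $c\in\{0,1\}$, then $\theta_F^K$ is correct.
\end{lemma}
\begin{proof}
If $a_k\in T$, combine proofs for the two faces $F'$ by a $\&$-rule on $p_k\& p_k$; if $a_k\notin T$, there is just one face $F'=F$ and one proof. Then apply the $\otimes$-rule for $D_k$ with the proof of $\vdash q_k\oplus q_k,q_k^\perp$ choosing argument $f_k$.
\end{proof}

When we use this lemma we say that we \emph{peel} $k$. Afterwards $a_k$ is fixed, to a value that we must allow to be either one if $a_k$ was free.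

\begin{lemma}[splitting]\label{lem:split}
Suppose that on $F$, among the functions $f_k$ with $k\notin K$, those with $k$ even depend only on $i,a_0,a_2$, and those with $k$ odd depend only on $j,a_1,a_3$. Then $\theta_F^K$ is correct.
\end{lemma}
\begin{proof}
Let the last rule be the $\otimes$-rule for $t$, sending the formulas with even index to the premise of $w_1$ and those with odd index to the premise of $w_2$. By hypothesis the part of a linking in the first premise depends only on $(i,a_0,a_2)$ and the part in the second only on $(j,a_1,a_3)$, so $\theta_F^K$ is the corresponding product, and it suffices to prove the premises. In the first one, apply a $\&$-rule to $w_1$ if $i\in T$. With $i$ fixed, one of $f_0,f_2$ vanishes by (V2). If its index, say $m$, is not in $K$, peel it, that is, apply the rules of Lemma~\ref{lem:peel} in this premise. Now $a_m$ is fixed. The function with the other even index $m'$, if $m'\notin K$, depends only on $i,a_m$, since it does not depend on $a_{m'}$; so it is constant, and we peel $m'$. What remains is $\vdash A,p_0,p_2$, proved by a tensor rule from two axioms. In the second premise, fixing $j$ kills $f_3$ or $f_1$ by (V2), and the same steps lead to $\vdash B,p_1,p_3$.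
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:strong}(2)]
The hypotheses of both lemmas and the facts (V0)--(V2) are invariant under $\tau$, if $F$ is replaced by $\tau F$, $K$ by $\{k+1:k\in K\}$ and $f_k$ by $f_{k+1}$. So a derivation of the correctness of $\theta_F^\emptyset$ from them carries over to $\tau F$. The twelve faces with one fixed coordinate form three orbits, represented by $a_0=0$, $a_0=1$ and $j=1$. Recall that $f_k$ depends only on the bit occurring in $e_k$ and on the three $a_l$ with $l\ne k$. ``Split'' means that Lemma~\ref{lem:split} applies.

\emph{Face $a_0=0$.} By (V0), $f_3=f_2=0$; peel $3$ and $2$, which fixes $a_3$ and $a_2$.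
\begin{itemize}
\item $a_3=0$: $f_1=0$ by (V0); peel $1$. Now $a_1,a_2,a_3$ are fixed and $f_0$ depends only on $i$: split.
\item $a_3=1$: $f_0=0$ by (V1). As $a_0,a_2,a_3$ are fixed, $f_1$ depends only on $j$: split.
\end{itemize}

\emph{Face $a_0=1$.} By (V1), $f_1=0$; peel $1$, which fixes $a_1$.
\begin{itemize}
\item $a_1=0$: $f_0=f_3=0$ by (V0); peel $3$. As $a_3,a_0,a_1$ are fixed, $f_2$ depends only on $i$, and $f_0=0$: split.
\item $a_1=1$: $f_2=0$ by (V1); peel $2$, which fixes $a_2$. If $a_2=0$, then $f_0=0$ by (V0), and $f_3$ depends only on $j$ because $a_0,a_1,a_2$ are fixed: split. If $a_2=1$, then $f_3=0$ by (V1); peel $3$; now $f_0$ depends only on $i$ because $a_1,a_2,a_3$ are fixed: split.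
\end{itemize}

\emph{Face $j=1$.} By (V2), $f_3=0$; peel $3$, which fixes $a_3$.
\begin{itemize}
\item $a_3=0$: $f_2=f_1=0$ by (V0); peel $2$ and $1$. Now $f_0$ depends only on $i$: split.
\item $a_3=1$: $f_0=0$ by (V1); peel $0$, which fixes $a_0$. If $a_0=0$, then $f_2=0$ by (V0); peel $2$; now $j,a_2,a_3,a_0$ are fixed, so $f_1$ is constant: split. If $a_0=1$, then $f_1=0$ by (V1); peel $1$; now $f_2$ depends only on $i$ because $a_3,a_0,a_1$ are fixed: split. \qedhere
\end{itemize}
\end{proof}

\section{Bridges are the only obstruction}\label{sec:bridges}

\subsection{The criterion of Hughes and van Glabbeek}

For a nonempty set $\Lambda\subseteq\theta$, the graph $G_\Lambda$ is the union of the slices $G_\lambda$, $\lambda\in\Lambda$, together with a \emph{jump} edge $\{l,w\}$ whenever there are $\lambda,\lambda'\in\Lambda$ such that $l$ is a leaf of a link $a\in\lambda\setminus\lambda'$ and $w$ is the only $\&$ toggled by $\{\lambda,\lambda'\}$. The \emph{switch edges} of a $\bindnasrepma$ are its argument edges; those of a $\&$ are its argument edges and the jumps to it. A \emph{switching cycle} of $G_\Lambda$ is a cycle containing at most one switch edge of each $\bindnasrepma$ and each $\&$. For $\Lambda=\{\lambda\}$ this agrees with the earlier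 notion, since there are no jumps and a $\&$ has a single argument in a slice.

\begin{theorem}[Hughes and van Glabbeek \cite{HvG}]\label{thm:hvg}
A set $\theta$ of linkings on $\Gamma$ is correct if and only if
\begin{itemize}
\item[(P1)] each $\&$-resolution has exactly one linking of $\theta$ lying on it;
\item[(P2)] every switching of every slice is a tree;
\item[(P3)] each $\Lambda\subseteq\theta$ with $|\Lambda|\ge2$ toggles a $\&$ that lies in no switching cycle of $G_\Lambda$.
\end{itemize}
\end{theorem}

For a proof-structure, (P1) is given. Half of (P2), connectedness, is the hypothesis of the conjecture. We have to see how much of the rest the semantics enforces.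

\subsection{Trunks and certificates}

When does a set of tuples built from several linkings fail the projection test? Strict coherence arises at toggled $\&$'s, and strict incoherence at toggled $\oplus$'s and, if we choose the spaces suitably, at literals with several different links. In Example~\ref{ex:one} with $f(a)=a$, the strictly coherent $p\& p$ was neutralized by the strictly incoherent $q\oplus q$ at the tensor $D$. We now describe this in general: a failure can be witnessed by a flow that leads from every toggled $\&$ to a source of strict incoherence.

For nonempty $\Lambda\subseteq\theta$, the \emph{trunk} $S_\Lambda$ is the graph whose vertices are the occurrences that lie in all $\Gamma\restriction\lambda$, $\lambda\in\Lambda$, and whose edges are the parse edges between them and the \emph{common} links, those belonging to all $\lambda\in\Lambda$. In this context ``toggled'' means toggled by $\Lambda$. The following is immediate.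
\begin{itemize}
\item $S_\Lambda$ contains the conclusions and, with an occurrence, its parent; with a $\otimes$ or $\bindnasrepma$ it contains both arguments, and with an untoggled additive its unique retained argument.
\item A toggled additive of $S_\Lambda$ has no argument edge in $S_\Lambda$. In particular, of two nested toggled $\&$'s, at most one lies in $S_\Lambda$.
\item For every toggled additive, the lowest toggled additive at or below it lies in $S_\Lambda$.
\end{itemize}
A literal of $S_\Lambda$ whose link is not common is called \emph{loose}; it has at least two different links in $\Lambda$. The \emph{sinks} are the loose literals and the toggled $\oplus$'s in $S_\Lambda$. So a sink, like a toggled $\&$ in $S_\Lambda$, has at most one edge in $S_\Lambda$, its output edge. Switching paths in $S_\Lambda$ are, as before, paths not containing both argument edges of a $\bindnasrepma$.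

\begin{definition}
A \emph{bridge} is a switching path in $S_\Lambda$ joining two distinct toggled $\&$'s. An \emph{escape path} of a toggled $\&$ $w\in S_\Lambda$ is a switching path in $S_\Lambda$ from $w$ to a sink.
\end{definition}

\begin{definition}\label{def:cert}
A \emph{certificate} for $\Lambda$ is a map $\varphi$ from the vertices of $S_\Lambda$ to $\{\uparrow,\downarrow,0\}$ such that
\begin{itemize}
\item[(K1)] conclusions are not $\downarrow$, and the toggled $\&$'s in $S_\Lambda$ are $\downarrow$;
\item[(K2)] for a common link $\{m,m'\}$: if $\varphi(m)=\uparrow$, then $\varphi(m')=\downarrow$;
\item[(K3)] for $X=Y\otimes Z$: if $\varphi(X)=\uparrow$, some argument is $\uparrow$; if $\varphi(X)=0$, some argument is $\uparrow$ or no argument is $\downarrow$;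
\item[(K4)] for $X=Y\bindnasrepma Z$: if $\varphi(X)\in\{0,\uparrow\}$, no argument is $\downarrow$; if $\varphi(X)=\uparrow$, moreover some argument is $\uparrow$;
\item[(K5)] for an untoggled additive $X$ with retained argument $Y$: if $\varphi(X)=\uparrow$, then $\varphi(Y)=\uparrow$; if $\varphi(X)=0$, then $\varphi(Y)\ne\downarrow$.
\end{itemize}
\end{definition}

Think of $\varphi(X)$ as a direction on the output edge of $X$. The value $\uparrow$ promises that the labels of $X$ form a strictly incoherent set, $0$ that they form an incoherent one, and $\downarrow$ promises nothing.

\begin{example}
In Example~\ref{ex:one} with $f(a)=a$, let $\Lambda=\{\lambda_0,\lambda_1\}$. The trunk consists of $D$, its two arguments, and the loose literals $p^\perp,q^\perp$. Putting $\downarrow$ on $p\& p$, $\uparrow$ on $q\oplus q$ and $0$ on $D,p^\perp,q^\perp$ gives a certificate. It follows the escape path from $p\& p$ down to $D$ and up to $q\oplus q$. In Section~\ref{sec:counter}, on the other hand, a set $\Lambda$ toggling both $w_1$ and $w_2$ has no certificate: by (K1) both arguments of $t$ are $\downarrow$, so by (K3) $t$ would have to be $\downarrow$, but it is a conclusion. Here $w_1,t,w_2$ is a bridge.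
\end{example}

\begin{lemma}[certificates]\label{lem:cert}
Let $\theta$ be a proof-structure, $\emptyset\ne\Lambda\subseteq\theta$, and $\varphi$ a certificate for $\Lambda$. If $|\Lambda|\ge2$, or if some literal on a common link is $\uparrow$, then $\theta$ is not semantically correct.
\end{lemma}
\begin{proof}
Call a common link \emph{moving} if one of its ends is $\uparrow$; by (K2) the other end is then $\downarrow$. Choose pairwise distinct points: $c_\ell$ for each non-moving link $\ell$ of a member of $\Lambda$, and $c_\ell^0,c_\ell^1$ for each moving link $\ell$. The web of each atom is to contain the points of the links on it. For $\lambda\in\Lambda$ and $\varepsilon\in\{0,1\}$ let $e_\lambda^\varepsilon$ be the experiment on $\lambda$ that labels moving links $\ell$ by $c_\ell^\varepsilon$ and the other links by $c_\ell$. Let $u$ be the finite set of resulting tuples, and for $X\in S_\Lambda$ let $V(X)$ be the set of labels of $X$ in all these experiments.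

\emph{Choice of the hypercoherences.} We want $V(m)$ to be strictly incoherent for every literal $m$ that is loose, or is $\uparrow$ and on a common link; call these literals special. For each atom $p$ let $\mathcal H(\llbracket p\rrbracket)$ consist of the singletons and of the sets $V(m)$ for the special occurrences $m$ of $p^\perp$. Then $V(m)$ is coherent in $\llbracket p\rrbracket$, that is, incoherent in $\llbracket p^\perp\rrbracket$, if $m$ is a special occurrence of $p^\perp$. For a special occurrence $m$ of $p$ we need $V(m)\notin\mathcal H(\llbracket p\rrbracket)$. Both this and strictness follow once we know that for special $m$ the sets $V(m)$ have at least two elements and are pairwise distinct. If $m$ is loose, its links are not common, hence not moving, and $V(m)$ consists of the points $c_\ell$ of at least two links $\ell$ through $m$; these determine $m$ as their only common leaf. If $m$ is $\uparrow$ on a common link $\ell$, then $V(m)=\{c_\ell^0,c_\ell^1\}$, and the other end of $\ell$, being $\downarrow$ and not loose, is not special.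

\emph{Induction.} We show by induction, going down from the literals and the toggled additives of $S_\Lambda$, that $\varphi(X)=\uparrow$ implies that $V(X)$ is strictly incoherent, and $\varphi(X)=0$ implies that $V(X)$ is incoherent.
\begin{itemize}
\item Toggled $\&$'s are $\downarrow$, so there is nothing to prove. For a toggled $\oplus$, $V(X)$ contains both tags and is strictly incoherent by (C3).
\item Special literals are strictly incoherent by construction, and every literal that is loose or $\uparrow$ is special. A literal with $\varphi=0$ that is not loose lies on a common link, and this link is not moving, since the ends of a moving link are $\uparrow$ and $\downarrow$. So its $V$ is a singleton.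
\item $\otimes$: by (K3) and (C1). A strictly incoherent argument makes $V(X)$ strictly incoherent; if no argument is $\downarrow$, both are incoherent, and so is $V(X)$.
\item $\bindnasrepma$: by (K4) and (C2). Two incoherent arguments give an incoherent $V(X)$, strictly incoherent if one of them is.
\item Untoggled additives: by (K5) and (C3), since only one tag occurs.
\end{itemize}
By (K1), the projection $V(A)$ of $u$ on each conclusion $A$ is incoherent, that is, not strictly coherent.

\emph{$u$ is not a singleton.} The label of $X\in S_\Lambda$ is a component of the label of the conclusion below it, so it suffices to find $X\in S_\Lambda$ with two labels. If a literal on a common link is $\uparrow$, it is such an $X$. If $|\Lambda|\ge2$, then $\Lambda$ toggles a $\&$ by Lemma~\ref{lem:toggle}, and the lowest toggled additive at or below it lies in $S_\Lambda$ and carries both tags. So $u$ violates the projection test.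
\end{proof}

\begin{lemma}\label{lem:acyclic}
If $\theta$ is a semantically correct proof-structure, every switching of every slice of $\theta$ is acyclic.
\end{lemma}
\begin{proof}
Suppose there is a switching cycle in $G_\lambda$; orient it. Let $\Lambda=\{\lambda\}$. Then $S_\Lambda=G_\lambda$, nothing is toggled and all links are common. Let $\varphi(X)$ be $\downarrow$ or $\uparrow$ if the output edge of $X$ is traversed downwards or upwards, and $0$ if it is not traversed or does not exist. We check the conditions. Conclusions are $0$, so (K1) holds. If $\varphi(m)=\uparrow$ for a literal $m$, the cycle leaves $m$ through its link and then leaves the other end $m'$ downwards, so (K2) holds. A $\otimes$ entered through its output edge is left through an argument; one with $\varphi=0$ either is not on the cycle, and both arguments are $0$, or is passed from one argument to the other, and one argument is $\uparrow$. This is (K3). A $\bindnasrepma$ is not passed from one argument to the other; so if it is $\uparrow$, one argument is $\uparrow$ and the other $0$, and if it is $0$, it is not on the cycle and both arguments are $0$. This is (K4). An additive has just one argument in the slice, so if it is $\uparrow$ or $0$, its argument has the same value;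 this is (K5). Since the parse forest has no cycle, the cycle uses a link, and one end of it is $\uparrow$. Lemma~\ref{lem:cert} gives a contradiction.
\end{proof}

\subsection{Merging escape paths}

The next lemma combines escape paths of all toggled $\&$'s into a single certificate. The point is that, when two of the paths meet, either they form a bridge or they merge downwards at a $\bindnasrepma$; and such a merging is compatible with the conditions on a certificate.

\begin{lemma}\label{lem:escape}
Let $\theta$ be a semantically correct proof-structure, $\Lambda\subseteq\theta$ and $|\Lambda|\ge2$. If $S_\Lambda$ has no bridge, some toggled $\&$ in $S_\Lambda$ has no escape path.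
\end{lemma}
\begin{proof}
Let $w_1,\dots,w_r$ be the toggled $\&$'s in $S_\Lambda$ and suppose that each of them has an escape path. If $r=0$, the constant map $0$ is a certificate, and Lemma~\ref{lem:cert} gives a contradiction. So let $r\ge1$, and let $P_n$ be an escape path of $w_n$, oriented from $w_n$. It leaves $w_n$ through the output edge and enters its sink upwards, through the output edge of the sink. Its interior vertices are neither sinks nor toggled $\&$'s, since these have at most one edge in $S_\Lambda$.

Let $F_1=P_1$. Given the oriented subgraph $F_n$, let $F_{n+1}=F_n\cup Q_{n+1}$, where $Q_{n+1}$ is the initial segment of $P_{n+1}$ up to its first vertex on $F_n$, or all of $P_{n+1}$ if there is none. We maintain two properties of $F_n$.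
\begin{itemize}
\item[(i)] Each of $w_1,\dots,w_n$ is in $F_n$ and its output edge is oriented downwards. Every other vertex of $F_n$ is a sink entered upwards, or a vertex with one edge coming in and one going out which are not the two argument edges of a $\bindnasrepma$, or a $\bindnasrepma$ with both argument edges coming in and the output edge going out.
\item[(ii)] Every vertex of $F_n$ is the end of a switching path in $F_n$ (possibly of length $0$) that starts at some $w_k$, $k\le n$, and follows the orientation.
\end{itemize}
Both hold for $n=1$. Consider the step to $n+1$; if $P_{n+1}$ does not meet $F_n$, both are clear. Otherwise let $z$ be its first vertex on $F_n$. If $z=w_{n+1}$, the path in (ii) from some $w_k$ to $z$ is a bridge. If $z\in\{w_1,\dots,w_n\}$, $Q_{n+1}$ is a bridge. Both are excluded.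

In the remaining case let $R$ be a path as in (ii) from some $w_k$ to $z$. As $Q_{n+1}$ meets $F_n$ only in $z$, the path $Q_{n+1}$ followed by the reverse of $R$ is simple and joins $w_{n+1}$ to $w_k$. It is not a bridge, so it contains both argument edges of some $\bindnasrepma$. These cannot both lie in $Q_{n+1}$ or both in $R$, so the $\bindnasrepma$ is a common vertex, that is, $z$; and $Q_{n+1}$ and $R$ enter $z$ through its two different argument edges. The last edge of $Q_{n+1}$ is not in $F_n$. So, by (i), exactly one edge of $F_n$ comes into $z$, namely the last edge of $R$, and the edge of $F_n$ going out of $z$ is not the other argument edge; it is the output edge. So at $z$ the flows merge as described in (i), and (i) and (ii) hold for $F_{n+1}$.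

Now let $\varphi(X)$ be $\downarrow$, $\uparrow$ or $0$ according to whether the output edge of $X$ is oriented downwards in $F_r$, upwards in $F_r$, or is absent from $F_r$ (in particular, if $X$ is a conclusion). We read off the conditions from (i). (K1) is clear. (K2): if $\varphi(m)=\uparrow$ for a literal $m$ on a common link, $m$ is not a sink, so the flow leaves it through the link, and leaves the other end, which is not a sink either, downwards. (K3): a $\otimes$ entered from below is left through an argument, and one with $\varphi=0$ is absent from $F_r$ or is passed from one argument to the other; in the first case its arguments are $0$, in the second one of them is $\uparrow$. (K4): if a $\bindnasrepma$ is $\uparrow$, it is left through one argument, and the other argument is $0$; if it is $0$, it is absent from $F_r$, because it cannot be passed from one argument to the other, and its arguments are $0$. (K5): an untoggled additive has one argument edge, so if it is $\uparrow$ or $0$, its argument has the same value. Thus $\varphi$ is a certificate and Lemma~\ref{lem:cert} gives a contradiction.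
\end{proof}

\begin{theorem}\label{thm:bridge}
Let $\theta$ be a semantically correct proof-structure with switching connected slices. Then \textup{(P3)} holds for every $\Lambda\subseteq\theta$, $|\Lambda|\ge2$, such that $S_\Lambda$ has no bridge. In particular, if no $S_\Lambda$ with $\emptyset\ne\Lambda\subseteq\theta$ has a bridge, then $\theta$ is correct.
\end{theorem}
\begin{proof}
(P1) is given, and (P2) follows from Lemma~\ref{lem:acyclic} and the hypothesis. So the second assertion follows from the first by Theorem~\ref{thm:hvg}. For the first, let $w\in S_\Lambda$ be a toggled $\&$ without escape path, as provided by Lemma~\ref{lem:escape}. We show that $w$ lies in no switching cycle of $G_\Lambda$.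

Suppose $Z$ is a switching cycle through $w$. It contains at most one switch edge of $w$, so it passes $w$ through the output edge, which is in $S_\Lambda$, and through a switch edge, which is not: the argument edges of a toggled $\&$ and the jumps are not in $S_\Lambda$. Follow $Z$ from $w$ downwards. Let $P$ be the maximal initial segment in $S_\Lambda$, let $z$ be its end and $e\notin S_\Lambda$ the next edge. Since $P$ contains the output edge of $w$ and the last edge of $Z$ is not in $S_\Lambda$, $z\ne w$. Moreover $P$ is a switching path. There are four possibilities for $e$.
\begin{itemize}
\item $e$ is a link. It is not common, so $z$ is loose.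
\item $e$ is a jump with leaf $z$. Then $z$ lies on a link $a\in\lambda\setminus\lambda'$ with $\lambda,\lambda'\in\Lambda$. As $z\in S_\Lambda$, it has another link in $\lambda'$ and is loose.
\item $e$ is a jump to the $\&$ $z$. Then $z$ is a toggled $\&$.
\item $e$ is a parse edge. As $S_\Lambda$ contains the parent of $z$, $e$ goes up to an argument not in $S_\Lambda$, so $z$ is a toggled additive.
\end{itemize}
If $z$ is a toggled $\&$, then $P$ is a bridge; otherwise $z$ is a sink and $P$ is an escape path of $w$. Both are excluded.
\end{proof}

\section{Sequents with at most two $\&$'s}\label{sec:two}

\begin{theorem}\label{thm:two}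
Let $\Gamma$ contain at most two occurrences of $\&$, and let $\theta$ be a semantically correct proof-structure on $\Gamma$ with switching connected slices. Then $\theta$ is correct.
\end{theorem}

The strategy is as follows. By Theorem~\ref{thm:bridge} only the sets $\Lambda$ with a bridge between the two $\&$'s $w_1,w_2$ need attention. We cut each slice into three parts: a region $E_1$ behind $w_1$, a region $E_2$ behind $w_2$, and the rest $R$, which contains the interior of the bridge. Applying Lemma~\ref{lem:escape} to pairs of linkings differing at one $\&$, we shall see that $R$ is the same in all slices, that $E_1$ depends only on the choice at $w_1$, and $E_2$ only on the choice at $w_2$. Then no switching cycle can leave $E_1$ through the output edge of $w_1$ and come back.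

\subsection{One toggled $\&$}

In this and the next subsection let $\theta$ be a semantically correct proof-structure with switching connected slices on an arbitrary sequent. As seen in the proof of Theorem~\ref{thm:bridge}, (P1) and (P2) hold.

\begin{lemma}\label{lem:one}
Let $\lambda,\lambda'\in\theta$ toggle exactly one $\&$, $w$, and let $S=S_{\{\lambda,\lambda'\}}$. Every switching path of $G_\lambda$ that starts at $w$ with its output edge lies in $S$, hence in $G_{\lambda'}$, and the links at all literals on it are common to $\lambda$ and $\lambda'$.
\end{lemma}
\begin{proof}
Both $\lambda$ and $\lambda'$ retain $w$, so $w\in S$. As only one $\&$ is toggled, there is no bridge, and $w$ has no escape path by Lemma~\ref{lem:escape}. Let $P$ be a path as in the lemma. Suppose it leaves $S$; let $e$ be its first edge not in $S$ and $z$ the vertex before $e$. The first edge of $P$ is in $S$, so $z\ne w$. If $e$ is a link, $z$ is loose. If $e$ is a parse edge, it goes up to an argument not in $S$, so $z$ is a toggled additive; as $w$ is the only toggled $\&$, $z$ is a toggled $\oplus$. In both cases $z$ is a sink and $P$ contains an escape path of $w$, a contradiction. So $P$ lies in $S$. It meets no sink, for the same reason, so its literals are not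 loose.
\end{proof}

\subsection{Regions in a slice}

Let $G_\lambda$ be a slice of $\theta$, $w$ a $\&$ in it that is not a conclusion, and $o$ its output edge. Let $C$ be the set of vertices other than $w$ that lie on a switching path of $G_\lambda$ starting at $w$ with $o$, and let $E\ni w$ be the set of all other vertices. The parent of $w$ is in $C$.

\begin{lemma}\label{lem:empire}
With this notation the following hold.
\begin{itemize}
\item[(1)] An edge of $G_\lambda$ between $x\in C$ and $y\in E$ is either $o$ or the argument edge from a $\bindnasrepma$ $x$ to its argument $y$. In particular both arguments of a $\bindnasrepma$ in $E$ are in $E$.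
\item[(2)] Choose one argument edge for each $\bindnasrepma$ in $E$ and delete the others. Then the graph induced by $G_\lambda$ on $E$ remains connected.
\end{itemize}
\end{lemma}
\begin{proof}
(1) Let $P$ be a switching path from $w$ through $o$ to $x$. All its vertices except $w$ are in $C$. If $y\ne w$, then $P$ extended by $xy$ is a path, and it is not switching, since otherwise $y\in C$. So $xy$ and an edge of $P$ are the two argument edges of a $\bindnasrepma$; as $y\notin P$, this $\bindnasrepma$ is $x$, and $y$ is its argument. If $y=w$ and the edge is not $o$, then it is the argument edge of $w$, and $P$ together with this edge is a switching cycle, contradicting (P2). For the last statement, suppose that an argument $x$ of a $\bindnasrepma$ $y\in E$ were in $C$. Then the edge $xy$ would be $o$, hence $y=w$, which is not a $\bindnasrepma$, or $y$ would be an argument of $x$. Both are impossible.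

(2) We extend the given choice to a switching $\sigma$ of $G_\lambda$. If the parent of $w$ is a $\bindnasrepma$, choose $o$ there. At any other $\bindnasrepma$ $x\in C$ choose the edge to an argument in $C$. Such an argument exists. Indeed, let $P$ be a switching path from $w$ through $o$ to $x$. If $P$ arrives at $x$ from an argument, this argument is not $w$, so it is in $C$. If $P$ arrives through the output edge of $x$, consider the edge from $x$ to an argument $y$; again $y\ne w$. If $y$ were on $P$, the part of $P$ from $y$ to $x$ and this edge would form a cycle. It would be switching, since the only argument edge of $x$ on it is $xy$, which is the output edge of $y$; this contradicts (P2). So $P$ extended by $xy$ is a switching path and $y\in C$.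

By (1), $o$ is now the only edge of $\sigma$ between $E$ and $C$. As $\sigma$ is a tree by (P2), the path in $\sigma$ between two vertices of $E$ cannot leave $E$, since it would have to use $o$ twice.
\end{proof}

\subsection{The four slices}

We now prove Theorem~\ref{thm:two}. By Theorems~\ref{thm:hvg} and~\ref{thm:bridge} it suffices to prove (P3) for a set $\Lambda$ such that $S_\Lambda$ has a bridge $\beta$. Then $\Gamma$ has exactly two $\&$'s $w_1,w_2$; both are toggled by $\Lambda$ and lie in $S_\Lambda$, so they are not nested, and $\beta$ joins them. Let $o_1,o_2$ be their output edges. They exist and are the end edges of $\beta$, because $w_1,w_2$ have no argument edges in $S_\Lambda$. For $i,j\in\{0,1\}$ let $\lambda_{ij}$ be the linking of $\theta$ on the $\&$-resolution keeping argument $i$ of $w_1$ and $j$ of $w_2$.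

\paragraph{All four slices contain $\beta$.} Pick $\lambda_{ij}\in\Lambda$. Its slice contains $S_\Lambda$, hence $\beta$, including its ends $w_1$, $w_2$. The linking $\lambda_{i,1-j}$ differs from it, because $\lambda_{ij}$ retains argument $j$ of $w_2$. By Lemma~\ref{lem:toggle} the two toggle a $\&$; it is not $w_1$, where both may retain only argument $i$. So they toggle exactly $w_2$, and by Lemma~\ref{lem:one}, applied to $\beta$ traversed from $w_2$, the slice of $\lambda_{i,1-j}$ contains $\beta$. In the same way, flipping $i$ and traversing $\beta$ from $w_1$, we see that the slice of $\lambda_{1-i,j}$ contains $\beta$. These steps used only that the slice of $\lambda_{ij}$ contains $\beta$, so by repeating them we reach all four linkings. So the $\lambda_{ij}$ all retain $w_1$ and $w_2$, they are distinct, and $\theta=\{\lambda_{00},\lambda_{01},\lambda_{10},\lambda_{11}\}$. A pair of them differing in one index toggles exactly one $\&$; a pair differing in both toggles both.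

Since $G_\Lambda\subseteq G_\theta$, and $\Lambda$ toggles $w_1$, it suffices to show that $w_1$ lies in no switching cycle of $G_\theta$.

\paragraph{The regions.} Apply the previous subsection to $w_1$ and $w_2$ in each slice, and write $C_1,E_1$ and $C_2,E_2$ for the resulting sets, or $C_1(\lambda)$ and so on when the slice has to be named.

\begin{lemma}\label{lem:disj}
In each slice $\lambda_{ij}$, $E_1\cap E_2=\emptyset$.
\end{lemma}
\begin{proof}
Through $\beta$ we have $w_1\in C_2$ and $w_2\in C_1$. Suppose $x\in E_1\cap E_2$; then $x\ne w_1,w_2$. Take a switching $\sigma$ containing $\beta$; it is a tree. The path in $\sigma$ from $w_1$ to $x$ does not start with $o_1$, since $x\notin C_1$, and the path from $w_2$ to $x$ does not start with $o_2$, since $x\notin C_2$. Hence $\beta$ from $w_1$ to $w_2$, which ends with $o_2$, followed by the path from $w_2$ to $x$, does not turn back. In a tree it is the path from $w_1$ to $x$, and it starts with $o_1$, a contradiction.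
\end{proof}

\begin{lemma}\label{lem:indep}
The regions depend on the slice as follows.
\begin{itemize}
\item[(1)] The set $C_1$ of $\lambda_{ij}$ and the graph induced on it, including links, do not depend on $i$. All links of $\lambda_{0j}$ or $\lambda_{1j}$ with an end in $C_1$ are common to both. Symmetrically, $C_2$ and its induced graph do not depend on $j$, and the links with an end in it are common to $\lambda_{i0}$ and $\lambda_{i1}$.
\item[(2)] The set $E_2$ of $\lambda_{ij}$ and the graph induced on it do not depend on $i$. Symmetrically, $E_1$ and its induced graph do not depend on $j$.
\end{itemize}
\end{lemma}
\begin{proof}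
(1) By Lemma~\ref{lem:one} for the pair $\lambda_{0j},\lambda_{1j}$, used in both directions, the two slices have the same switching paths starting at $w_1$ with $o_1$, and the links at their literals are common. The parse edges between given vertices are the same in all slices containing these vertices. For $C_2$ use the pair $\lambda_{i0},\lambda_{i1}$ and $w_2$.

(2) Let $\lambda=\lambda_{0j}$, $\lambda'=\lambda_{1j}$ and $E=E_2(\lambda)$. By Lemma~\ref{lem:disj}, $E\subseteq C_1(\lambda)=C_1(\lambda')$, so by (1) $E$ induces the same graph in both slices. We show that $E\subseteq E_2(\lambda')$. Suppose not. Then a switching path of $G_{\lambda'}$ starting at $w_2$ with $o_2$ meets $E\setminus\{w_2\}$. Let $Q$ be its initial segment up to the first such vertex $y$. The parent of $w_2$ is in $C_2(\lambda)$, so it is not $y$, and the last edge of $Q$ joins $y$ to a vertex not in $E$. This edge is not an argument edge of a $\bindnasrepma$ $y$, because by Lemma~\ref{lem:empire}(1) for $\lambda$ both arguments of a $\bindnasrepma$ in $E$ are in $E$. So $Q$, whose only vertices in $E$ are $w_2$ and $y$, contains no argument edge of a $\bindnasrepma$ in $E$. By Lemma~\ref{lem:empire}(2) for $\lambda$, $y$ and $w_2$ are joined by a switching path inside $E$;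 it contains argument edges only of $\bindnasrepma$'s in $E$. Together with $Q$ it forms a switching cycle in $G_{\lambda'}$, contradicting (P2). So $E_2(\lambda)\subseteq E_2(\lambda')$. Exchanging $\lambda$ and $\lambda'$ gives equality. The other statement is obtained by exchanging the roles of $w_1$ and $w_2$.
\end{proof}

By Lemma~\ref{lem:indep}(2) we may write $E_1(i)$ and $E_2(j)$ for the regions of $\lambda_{ij}$. By Lemma~\ref{lem:disj} the set $R$ of the remaining vertices of $\lambda_{ij}$ is
\[
R=C_1\setminus E_2(j)=C_2\setminus E_1(i).
\]
The first description shows that $R$ and the graph induced on it do not depend on $i$, the second that they do not depend on $j$. So they are the same in all four slices. Put $\mathbf E_1=E_1(0)\cup E_1(1)$ and $\mathbf E_2=E_2(0)\cup E_2(1)$. The three blocks $\mathbf E_1,\mathbf E_2,R$ are pairwise disjoint, because $E_1(i)$, $E_2(j)$ and $R$ are disjoint for all $i,j$; together they contain all vertices of $G_\theta$. In particular, a vertex of the slice $\lambda_{ij}$ that is in $\mathbf E_1$ is in $E_1(i)$, and one that is in $\mathbf E_2$ is in $E_2(j)$. See Figure~\ref{fig:blocks}.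

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.9]
\draw (0,0) ellipse (1.6 and 1.1);
\draw (5,0) ellipse (2 and 1.3);
\draw (10,0) ellipse (1.6 and 1.1);
\node at (-0.5,0.1) {$\mathbf E_1$};
\node at (5,0.65) {$R$};
\node at (10.5,0.1) {$\mathbf E_2$};
\fill (1.1,-0.35) circle (2pt) node[left] {$w_1$};
\fill (8.9,-0.35) circle (2pt) node[right] {$w_2$};
\fill (3.6,-0.55) circle (2pt);
\fill (6.4,-0.55) circle (2pt);
\draw[thick] (1.1,-0.35) -- node[below] {$o_1$} (3.6,-0.55);
\draw[thick] (8.9,-0.35) -- node[below] {$o_2$} (6.4,-0.55);
\draw[thick,dotted] (3.6,-0.55) -- node[above] {$\beta$} (6.4,-0.55);
\draw[dashed] (0.9,0.45) -- (3.7,0.35);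
\draw[dashed] (9.1,0.45) -- (6.3,0.35);
\end{tikzpicture}
\caption{The three blocks of $G_\theta$ when a bridge $\beta$ joins the two $\&$'s $w_1,w_2$. Between different blocks there are only the output edges $o_1,o_2$ of $w_1,w_2$ and argument edges (dashed) of $\bindnasrepma$'s that lie in $R$. All jumps are inside $\mathbf E_1$ or inside $\mathbf E_2$.}
\label{fig:blocks}
\end{figure}

\begin{lemma}\label{lem:blocks}
The edges of $G_\theta$ between different blocks are $o_1$, $o_2$, which join $w_1\in\mathbf E_1$, resp.\ $w_2\in\mathbf E_2$, to $R$, and argument edges of $\bindnasrepma$'s in $R$ whose argument is in $\mathbf E_1\cup\mathbf E_2$. The edges of $G_\theta$ inside $R$ are those of the graph induced on $R$ by any of the four slices.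
\end{lemma}
\begin{proof}
Consider first the edges of a slice $\lambda_{ij}$. Those inside $R$ are as stated. By Lemma~\ref{lem:empire}(1) an edge leaving $E_1(i)$ is $o_1$ or an argument edge of a $\bindnasrepma$ $x\in C_1$ with argument in $E_1(i)$. In the second case $x\notin E_2(j)$, because otherwise its arguments would be in $E_2(j)$, which is disjoint from $E_1(i)$; so $x\in R$. In the first case, the parent of $w_1$ lies on $\beta$, and it is not $w_2$ since the two are not nested. So it is in $C_1\cap C_2=R$. The same holds for $E_2(j)$ with the indices exchanged.

A jump to $w_1$ arises from a pair toggling exactly $w_1$, that is, $\{\lambda_{0j},\lambda_{1j}\}$, and from a link of one member that is not in the other. By Lemma~\ref{lem:indep}(1) this link has no end in $C_1$, so its ends are in $\mathbf E_1$, and the jump is inside $\mathbf E_1$. Likewise the jumps to $w_2$ are inside $\mathbf E_2$. So jumps contribute no edge between blocks or inside $R$.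
\end{proof}

\begin{proof}[End of the proof of Theorem~\ref{thm:two}]
Suppose that $w_1$ lies in a switching cycle $Z$ of $G_\theta$. As $Z$ contains at most one switch edge of $w_1$, it contains $o_1$, exactly once. The idea is to map $Z$ into a contracted switching of the single slice $\lambda_{00}$, where $o_1$ separates.

Let $Z_R\ni o_1$ be the set of the edges of $Z$ that are inside $R$ or between different blocks. All of them belong to $G_{\lambda_{00}}$. For edges inside $R$ and for $o_1,o_2$ this is clear. For the others, by Lemma~\ref{lem:blocks}, note that the arguments of a $\bindnasrepma$ in $R$ belong to every slice, and if such an argument is in $\mathbf E_1$ or $\mathbf E_2$, it is in $E_1(0)$ or $E_2(0)$, respectively, since the blocks are disjoint.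

Every argument edge of a $\bindnasrepma$ in $Z_R$ belongs to a $\bindnasrepma$ in $R$; for $o_1,o_2$ recall that the parents of $w_1,w_2$ are in $R$. As $Z$ contains at most one argument edge of each $\bindnasrepma$, there is a switching $\sigma$ of $G_{\lambda_{00}}$ which at each such $\bindnasrepma$ selects the edge in $Z$. Then $Z_R\subseteq\sigma$, and $\sigma$ is a tree. By Lemma~\ref{lem:empire}(2), $E_1(0)$ and $E_2(0)$ induce connected subgraphs of $\sigma$. So contracting each of them to a point turns $\sigma$ into a tree $\bar\sigma$.

Contracting $\mathbf E_1$ and $\mathbf E_2$ to points turns $Z$ into a closed walk in $\bar\sigma$ with edges $Z_R$, which traverses $o_1$ exactly once. But removing $o_1$ from the tree $\bar\sigma$ separates its two ends, so every closed walk traverses $o_1$ an even number of times. This contradiction shows that $w_1$ lies in no switching cycle of $G_\theta$, hence in none of $G_\Lambda$. So (P3) holds for $\Lambda$, and $\theta$ is correct by Theorem~\ref{thm:hvg}.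
\end{proof}

\begin{thebibliography}{9}
\bibitem{Source}
\emph{A Characterization of Hypercoherent Correctness in MALL}, \url{http://www.cs.unibo.it/~tranquil/content/docs/csl2008.pdf}.

\bibitem{HvG}
Hughes and van Glabbeek,
\emph{Proof nets for unit-free multiplicative-additive linear logic},
ACM Trans.\ Comput.\ Logic 6 (2005).

\bibitem{Pagani}
Pagani (2006).
\end{thebibliography}

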